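# Damping by curvature on analytic surfaces in $\mathbb R^3$: the exponent $q=1$

## 1. Separable phases: every damping power above $1/2$ suffices

Put a smooth compactly supported density on a surface in $\mathbb R^3$ and take its Fourier transform. Where the Gaussian curvature $K$ does not vanish, the transform decays like $|\xi|^{-1}$. Where $K$ vanishes, the decay can be slower. One may try to repair this by multiplying the density by $|K|^q$. How large must $q$ be?

We begin with surfaces for which this is easy: the graphs $x_3=\frac12y^2+g(x)$ with $g$ a polynomial of degree at most $d$, $d\ge2$. The Hessian determinant of $\frac12 y^2+g(x)$ is $g''(x)$. The curvature of a graph is the Hessian determinant times a smooth nonvanishing factor, so we damp by $|g''|^q$. Writing the frequency as $\lambda(s_1,s_2,1)$, we look at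
$$I(\lambda,s)=\iint e^{i\lambda\left(\frac12y^2+g(x)+s_1x+s_2y\right)}|g''(x)|^q\,a(x)\,b(y)\,dx\,dy, \tag{1}$$
with $a,b\in C^1_0(\mathbb R)$ and $\operatorname{supp}a\subset[-1,1]$. We want $|I|\le C\lambda^{-1}$ with $C$ independent of $s$.

**Lemma 1 (van der Corput, with amplitude).** Let $g\in C^2(J)$ be real with $|g''|\ge\mu>0$ on a bounded interval $J$, and let $A$ be continuous, bounded and of bounded variation on $J$. Then for $\lambda>0$
$$\Big|\int_Je^{i\lambda g}A\,dx\Big|\le 8(\lambda\mu)^{-1/2}\big(\sup_J|A|+\operatorname{Var}_JA\big).$$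

**Proof.** For $A\equiv1$ this is the classical van der Corput lemma. In general take $[a',b']\subset J$ and put $G(x)=\int_{a'}^xe^{i\lambda g}$, so $|G|\le8(\lambda\mu)^{-1/2}$. Integrating by parts in the Riemann–Stieltjes sense, $\int_{a'}^{b'}e^{i\lambda g}A\,dx=A(b')G(b')-\int_{a'}^{b'}G\,dA$, and this is at most $\sup|G|\,(\sup|A|+\operatorname{Var}A)$. Let $a',b'$ tend to the ends of $J$. $\blacksquare$

**Proposition 1.** If $q>\frac12$, there is $C=C(g,q,a,b)$ with $|I(\lambda,s)|\le C\lambda^{-1}$ for all $\lambda>0$, $s\in\mathbb R^2$.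

**Proof.** The integral is a product. The $y$-factor has phase with second derivative $1$, so by Lemma 1 it is at most $8\lambda^{-1/2}(\sup|b|+\int|b'|)$. It remains to bound the $x$-factor by $C\lambda^{-1/2}$.

If $g''\equiv0$ there is nothing to do. Otherwise, for $k\in\mathbb Z$ let $J_k=\{x\in(-1,1):2^{-k-1}<|g''(x)|\le2^{-k}\}$. With $G_0=\max_{[-1,1]}|g''|$, the set $J_k$ is empty unless $2^{-k-1}<G_0$, so the relevant $k$ are bounded below. The $J_k$ cover $(-1,1)$ up to the finitely many zeros of $g''$.

If $g''$ is constant, each $J_k$ is empty or all of $(-1,1)$. If not, $(g'')^2$ is a nonconstant polynomial of degree at most $2(d-2)$ and takes each of the values $2^{-2k-2}$, $2^{-2k}$ at most $2(d-2)$ times. So up to finitely many points $J_k$ is a union of at most $4d$ open intervals. On each of them $g''\ne0$ and $|g''|^q$ is monotone on at most $d+1$ pieces (cut at the zeros of $g'''$), with values in $(0,2^{-kq}]$. Its variation is therefore at most $(d+1)2^{-kq}$, and $A=|g''|^qa$ satisfies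
$$\sup|A|+\operatorname{Var}A\le C2^{-kq}.$$
Lemma 1 with $\mu=2^{-k-1}$ gives
$$\Big|\int e^{i\lambda(g+s_1x)}|g''|^qa\,dx\Big|\le\sum_kC2^{-kq}(\lambda2^{-k})^{-1/2}=C\lambda^{-1/2}\sum_k2^{-k(q-1/2)}\le C\lambda^{-1/2},$$
because $q>\frac12$ and $k$ is bounded below. $\blacksquare$

The proof used three special features. The integral is a product, because the curvature factor does not depend on $y$. The second derivative in $y$ is constant. The set $J_k$ has a bounded number of pieces, and the pieces do not depend on $s$. On a general surface each of these can fail: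

1. $|K|^q$ depends on both variables. Two absolute-value bounds can no longer be multiplied. We need an *asymptotic formula* for the $y$-integral, with an oscillating main term that can still be integrated in $x$, and an error $O(\lambda^{-1})$. The amplitude in that formula is $|K|^q$, which for $q=1$ is in general only Lipschitz.
2. The second derivative in any given direction may vanish or be very small.
3. After the $y$-integration the phase is $\phi$ evaluated at a critical point $c(x)$ that depends on $s$. The number of pieces must be bounded uniformly in $s$.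

The answer also changes: the threshold moves from $\frac12$ to $1$. We first make this precise.

## 2. The threshold $q_0$ for analytic surfaces

Let $S\subset\mathbb R^{n+1}$ be a hypersurface with surface measure $d\sigma$ and Gaussian curvature $K$, let $\psi\in C_0^\infty(S)$, $\psi\ge0$, and let $q>0$. Following Sogge and Stein, put
$$\hat\mu_q(\xi)=\int_Se^{i(\xi,x)}|K(x)|^q\,\psi(x)\,d\sigma(x),\qquad\xi\in\mathbb R^{n+1}, \tag{2}$$
where $(\xi,x)$ is the scalar product. The decay is *optimal* if $|\hat\mu_q(\xi)|\le A|\xi|^{-n/2}$ for all large $|\xi|$, with $A$ independent of $\xi$. This is the rate for strictly positive curvature. We take $n=2$ and $S$ analytic, so the estimate in question is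
$$|\hat\mu_q(\xi)|\le A(S,\psi,q)\,|\xi|^{-1}\qquad(|\xi|\text{ large}). \tag{3}$$
If $K\equiv0$ it holds trivially.

**Definition.** $q_0$ is the infimum of all $q'>0$ such that for every $q\ge q'$, every analytic hypersurface $S\subset\mathbb R^3$ and every non-negative $\psi\in C_0^\infty(S)$, the estimate (3) holds.

The problem comes from the article "Damped Oscillatory Integrals And Weierstrass Polynomials". It quotes these facts: Sogge and Stein prove optimal decay for smooth hypersurfaces in $\mathbb R^{n+1}$ when $q\ge2n$; for analytic surfaces in $\mathbb R^3$, $q\ge\frac32$ suffices; and for each $q<1$ there are an analytic surface in $\mathbb R^3$ and an admissible $\psi$ for which (3) fails. So $q_0\in[1,\frac32]$. The quoted facts are not used below.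

For complex-valued $\psi\in C_0^2(S)$ we define $\hat\mu_q$ by the same formula (2), and $\|\psi\|_{C^2}$ by a fixed finite system of charts.

**Theorem 1.** Let $S\subset\mathbb R^3$ be an analytic hypersurface, $K_0\subset S$ compact, $q\ge1$. There is $C=C(S,K_0,q)$ with
$$|\hat\mu_q(\xi)|\le C\|\psi\|_{C^2}|\xi|^{-1}\qquad(\xi\ne0)$$
for all $\psi\in C_0^2(S)$ with $\operatorname{supp}\psi\subset K_0$. On the other hand, for $S=\{x_3=(x_2-x_1^2)^2\}$ and suitable non-negative $\psi\in C_0^\infty(S)$ the estimate $O(|\xi|^{-1})$ fails for every $0<q<1$. Hence $q_0=1$, and the estimate holds at $q=q_0$.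

We work in graph coordinates throughout. If $S$ is the graph $x_3=\phi(x_1,x_2)$ and $H=\det D^2\phi$, then $|K|=|H|(1+|\nabla\phi|^2)^{-2}$ and $d\sigma=(1+|\nabla\phi|^2)^{1/2}dx_1dx_2$. Hence
$$|K|^q\psi\,d\sigma=|H|^q\,\Psi\,dx_1dx_2,\qquad\Psi=\psi\,(1+|\nabla\phi|^2)^{1/2-2q}. \tag{4}$$

## 3. The surface $x_3=(x_2-x_1^2)^2$, and why $q<1$ is not enough

First comes a one-dimensional computation, stated for all powers $m$ because Section 9 needs it.

**Lemma 2.** Let $m\ge2$ be an integer, $\varepsilon=\pm1$, $\alpha>0$ with $\alpha+1<m$, and $\mathcal A\in C_0^\infty(\mathbb R)$. Then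
$$\lim_{\lambda\to\infty}\lambda^{(\alpha+1)/m}\int e^{i\varepsilon\lambda t^m}|t|^\alpha\mathcal A(t)\,dt=\mathcal A(0)\,c_m,\qquad c_m=\int_{-\infty}^\infty e^{i\varepsilon\rho^m}|\rho|^\alpha\,d\rho\neq0, \tag{5}$$
where $c_m$ is an improper integral.

**Proof.** Substituting $t=\lambda^{-1/m}\rho$, the expression under the limit is
$$\int e^{i\varepsilon\rho^m}|\rho|^\alpha\mathcal A(\lambda^{-1/m}\rho)\,d\rho .$$

*Tails.* On $\rho\ge L$ write $e^{i\varepsilon\rho^m}=(i\varepsilon m\rho^{m-1})^{-1}(e^{i\varepsilon\rho^m})'$ and integrate by parts against $\rho^{\alpha+1-m}\mathcal A(\lambda^{-1/m}\rho)$. Since $\alpha+1-m<0$, this function has supremum at most $L^{\alpha+1-m}\sup|\mathcal A|$ and variation at most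
$$C\int_L^\infty\rho^{\alpha-m}\,d\rho+L^{\alpha+1-m}\int_L^\infty\lambda^{-1/m}|\mathcal A'(\lambda^{-1/m}\rho)|\,d\rho\le CL^{\alpha+1-m}.$$
So this part is $O(L^{\alpha+1-m})$ uniformly in $\lambda$. The part $\rho\le-L$ is treated in the same way. The same computation with $\mathcal A$ replaced by $1$, on $[L,L']$, shows that $c_m$ converges and that its tail is $O(L^{\alpha+1-m})$.

*Middle.* On $|\rho|\le L$ the integral tends to $\mathcal A(0)\int_{|\rho|\le L}e^{i\varepsilon\rho^m}|\rho|^\alpha d\rho$ by dominated convergence. Let $\lambda\to\infty$ and then $L\to\infty$.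

*$c_m\ne0$.* Put $\beta=\frac{\alpha+1}m\in(0,1)$. By $v=\rho^m$ and the classical formula $\int_0^\infty e^{iv}v^{\beta-1}dv=\Gamma(\beta)e^{i\pi\beta/2}$, we have $\int_0^\infty e^{i\rho^m}\rho^\alpha d\rho=\frac1m\Gamma(\beta)e^{i\pi\beta/2}$. For even $m$ both half-lines contribute this number (conjugated if $\varepsilon=-1$), so $|c_m|=\frac2m\Gamma(\beta)$. For odd $m$ the two half-lines contribute complex conjugates, so $c_m=\frac2m\Gamma(\beta)\cos\frac{\pi\beta}2>0$, because $\beta<1$. $\blacksquare$

**Proposition 2.** Let $S=\{x_3=(x_2-x_1^2)^2\}$, $\psi\in C_0^\infty(S)$, $\psi\ge0$, $\psi(0)>0$, $0<q<1$. Then $\lambda^{(1+q)/2}|\hat\mu_q(0,0,\lambda)|$ tends to a positive constant as $\lambda\to\infty$. In particular (3) fails.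

**Proof.** Write $(x,y)=(x_1,x_2)$, $\phi=(y-x^2)^2$, $z=y-x^2$. Then
$$\phi_{yy}=2,\qquad\phi_{xy}=-4x,\qquad\phi_{xx}=8x^2-4z,\qquad H=2(8x^2-4z)-16x^2=-8z .$$
The map $(x,y)\mapsto(x,z)$ has Jacobian $1$, so by (4)
$$\hat\mu_q(0,0,\lambda)=\int e^{i\lambda z^2}|z|^q\mathcal A(z)\,dz,\qquad\mathcal A(z)=8^q\int\Psi(x,z+x^2)\,dx .$$
Here $\mathcal A\in C_0^\infty(\mathbb R)$, and $\mathcal A(0)>0$ since $\Psi\ge0$ and $\Psi(0,0)>0$. Lemma 2 with $m=2$, $\alpha=q$, $\varepsilon=1$ gives the claim. Since $\frac{1+q}2<1$, the bound $O(\lambda^{-1})$ fails. $\blacksquare$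

Compare with Section 1. Here $\phi_{yy}=2$ is again constant. But $H$ depends on $y$, and for $q<1$ the amplitude $|H|^q=8^q|z|^q$ is not Lipschitz in $y$ at the critical point $z=0$ of $y\mapsto\phi(x,y)$.

## 4. Stationary phase with a Lipschitz amplitude, and the choice of direction

**Lemma 3 (integration by parts).** Let $J$ be a bounded open interval, $\Phi\in C^2(J)$ real with $\Phi'$ bounded, and $r$ bounded and locally Lipschitz on $J$. Then for $\lambda>0$
$$\Big|\int_Je^{i\lambda\Phi}\Phi'\,r\,dy\Big|\le\lambda^{-1}\big(2\sup_J|r|+\operatorname{Var}_Jr\big).$$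

**Proof.** On $[a',b']\subset J$ the function $r$ is Lipschitz, so the integral over $[a',b']$ is $(i\lambda)^{-1}\big([e^{i\lambda\Phi}r]_{a'}^{b'}-\int_{a'}^{b'}e^{i\lambda\Phi}r'\,dy\big)$, and $\int|r'|\le\operatorname{Var}_Jr$. Let $a',b'$ tend to the ends of $J$; the integrand is bounded. $\blacksquare$

Now fix $x$ and consider $\int_Ie^{i\lambda\Phi(y)}F(y)\,dy$, where $\Phi(y)=\phi(x,y)+s_1x+s_2y$ has one critical point $c\in I$ and $\Phi''=\phi_{yy}$ does not vanish. The natural move is to split $F=(F-F(c))+F(c)$. The first part equals $\int e^{i\lambda\Phi}\Phi'r\,dy$ with $r=(F-F(c))/\Phi'$, and Lemma 3 bounds it by $C\lambda^{-1}$ once $r$ is controlled. Suppose that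
$$|\partial_yF|\le C|\phi_{yy}| . \tag{6}$$
Then $|F(y)-F(c)|\le C\left|\int_c^y|\phi_{yy}|\right|=C|\Phi'(y)|$, that is, $|r|\le C$, however small $\phi_{yy}$ may be. An error of size $\lambda^{-1}$ is what we can afford, since it gains nothing from the later integration in $x$. So the plan is to integrate first along a direction in which (6) holds for $F=|H|^q$.

A sensible first try is to fix one good direction near each point of the surface. For $\phi=(y-x^2)^2$ and $q=1$ the $y$-direction is good: $|\partial_yF|=8=4\phi_{yy}$ where $z\ne0$. The $x$-direction is bad, since $|\partial_xF|=16|x|$ and $\phi_{xx}=8x^2-4z$, so as $z\to0$ the ratio tends to $2/|x|$, which is unbounded near the origin.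

In general *no* fixed direction works. Take $\phi=x^4-y^4$ and $q=1$. Then $H=-144x^2y^2$ and $F=144x^2y^2$. For $v=(\cos\theta,\sin\theta)$,
$$\phi_{vv}=12(x^2\cos^2\theta-y^2\sin^2\theta),\qquad\partial_vF=288\,xy\,(y\cos\theta+x\sin\theta).$$
If $\sin\theta\cos\theta\ne0$, then at $(x,y)=(\rho\sin\theta,\rho\cos\theta)$ with $\rho\ne0$ we have $\phi_{vv}=0$, while $\partial_vF=288\rho^3\sin\theta\cos\theta\ne0$. If $v$ is the $x$-direction, then $|\partial_xF|/|\phi_{xx}|=24y^2/|x|$, which is unbounded as $x\to0$ for each fixed $y\neq0$. The $y$-direction fails in the same way. So in every direction (6) breaks down arbitrarily close to the origin.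

The way past this is to let the direction depend on the point, chosen from a finite list so that $\phi_{vv}$ is comparable to the whole Hessian. For a symmetric $2\times2$ matrix $A$ put
$$v_1=(1,0),\quad v_2=(0,1),\quad v_3=\tfrac1{\sqrt2}(1,1),\qquad N(A)=\max_{j}|\langle Av_j,v_j\rangle| .$$
Since $A_{12}=\langle Av_3,v_3\rangle-\frac12(A_{11}+A_{22})$, all entries of $A$ are at most $2N(A)$ in absolute value, so $N$ is a norm. The third vector is needed: if $A_{11}=A_{22}=0$ and $A_{12}=1$, then $v_1$ and $v_2$ give $0$ and $v_3$ gives $1$. Write $N=N(D^2\phi)$; it is a function of the point.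

Why $q\ge1$ is the natural condition: $H$ is quadratic in the second derivatives, so with $\phi$ bounded in $C^3$ we have $|H|\le CN^2$, $|\nabla H|\le CN$ and
$$|\nabla|H|^q|=q|H|^{q-1}|\nabla H|\le CN\qquad(q\ge1,\ H\ne0).$$
Hence in a direction $v$ with $|\phi_{vv}|\ge\frac12N$, (6) holds for $|H|^q$. Choosing the direction pointwise requires cutoffs, which are functions of $D^2\phi$, homogeneous of degree $0$. Differentiating one costs $|D^3\phi|/N$, and $|H|^q|D^3\phi|/N\le CN^{2q-1}\le CN$, so this cost is affordable too.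

Two tasks remain. Lemma 3 needs the *variation* of $r$, not only its supremum, uniformly in $s$ and $x$. And the constant part $F(c)$ needs a stationary phase formula whose error is uniform as $\phi_{yy}\to0$. The first task is the subject of the next section.

## 5. Definable families: variation is controlled by the supremum

"Definable" will mean definable, with parameters, in the structure $\mathbb R_{an,\exp}$: the real field with the exponential function and all restricted analytic functions (functions on a closed cube $[-1,1]^n$ that are analytic near it, extended by $0$). A set is definable if it can be described by a first-order formula in these functions; a function is definable if its graph is. Sums, products, quotients, compositions, maxima and derivatives of definable functions are definable. So is $t\mapsto t^q=e^{q\log t}$ for $t>0$.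

If $\phi$ is analytic near a closed disc, then $\phi$ restricted to the disc is definable. Indeed, cover the disc by finitely many small closed squares in the domain of analyticity; on each of them $\phi$ is, after an affine rescaling, a restricted analytic function.

This structure is *o-minimal*: every definable subset of $\mathbb R$ is a finite union of points and open intervals (van den Dries–Miller, Israel J. Math. 85 (1994); van den Dries–Macintyre–Marker, Ann. of Math. 140 (1994)). For instance $\{t>0:\sin(1/t)=0\}$ is not definable. We use two standard consequences of cell decomposition (van den Dries, *Tame Topology and O-minimal Structures*, Ch. 3). For $A\subset\mathbb R^p\times\mathbb R$ and $a\in\mathbb R^p$ let $A_a=\{t:(a,t)\in A\}$ be the fibre.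

**(O1)** If $A$ is definable, there is $\nu$ such that every fibre $A_a$ has at most $\nu$ connected components.

**(O2)** If $f:A\to\mathbb R$ is definable, there is $\nu$ such that every fibre $A_a$ is a disjoint union of at most $\nu$ points and open intervals, with $f(a,\cdot)$ continuous and monotone on each of these intervals.

**(O3)** For $f$ as in (O2) there is $\nu$ such that, whenever $J\subset A_a$ is an interval on which $f(a,\cdot)$ is continuous and bounded, $\operatorname{Var}_Jf(a,\cdot)\le2\nu\sup_J|f(a,\cdot)|$.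

**Proof of (O3).** The pieces from (O2) cut $J$ into at most $\nu$ points and intervals. By continuity the variation on $J$ is the sum of the variations on these intervals, and by monotonicity each of them is at most $2\sup_J|f|$. $\blacksquare$

**Example.** Let $f(a,t)=at/(t^2+a^2)$ on $0<t<1$, $0<a<1$. The derivative at $t=0^+$ is $1/a$, which is unbounded. But $f(a,\cdot)$ increases on $(0,a)$ to $\frac12$ and then decreases, so its variation is at most $1$ for every $a$. By contrast, $\sin(nt)$ on $(0,1)$, $n\in\mathbb N$, has supremum at most $1$ and an unbounded number of monotone pieces, so by (O2) it is not a definable family. For this reason the functions to which (O1)–(O3) are applied never involve $\lambda$. The quantities $s$, $x$, $c$ enter only as parameters, and the bounds $\nu$ do not depend on them.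

## 6. A criterion in terms of $|H|^q$, $N$ and $D^3\phi$

The discussion in Section 4 suggests isolating two inequalities. Let $|D^3\phi|$ be the maximum of the absolute values of the third partial derivatives.

**Theorem 2.** Let $B=B_R(0)\subset\mathbb R^2$ be an open disc, $B'\supset\overline B$ a larger open disc, $T\subset\mathbb R^p$ definable, and $\phi:T\times B'\to\mathbb R$ definable with $\phi_\tau\in C^3(B')$ and all partial derivatives of $\phi_\tau$ of orders $1,2,3$ bounded by $M$ on $\overline B$, uniformly in $\tau$. Let $q>\frac12$ and assume that for some $C_0$, at all points of $B$ where $H=H_\tau\ne0$,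
$$|H|^q|D^3\phi|\le C_0N^2, \tag{7}$$
$$|\nabla|H|^q|\le C_0N. \tag{8}$$
Then there is $C$, independent of $\tau$, with
$$\Big|\int e^{i(\xi'\cdot x+\xi_3\phi_\tau(x))}|H_\tau(x)|^q\,\Psi(x)\,dx\Big|\le C\|\Psi\|_{C^2}|\xi|^{-1}$$
for all $\xi=(\xi',\xi_3)\ne0$, $\tau\in T$ and $\Psi\in C^2(\mathbb R^2)$ with $\operatorname{supp}\Psi\subset\overline{B_{R/2}}$. For $q\ge1$, (7) and (8) hold automatically with $C_0=C_0(q,M)$.

**Example.** For $\phi=(y-x^2)^2$ we have $|H|^q=8^q|z|^q$ and $N\ge\phi_{yy}=2$. On a bounded disc (7) always holds. Condition (8) asks that $|z|^{q-1}$ be bounded for $z\neq0$, so it holds exactly for $q\ge1$.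

We prove the last sentence of the theorem now. We have $|H|\le CN^2$, $|\nabla H|\le CN|D^3\phi|$, and $N,|D^3\phi|\le C(M)$. So for $q\ge1$, where $H\ne0$, $|H|^q|D^3\phi|\le CN^{2q}\le CN^2$ and $|\nabla|H|^q|=q|H|^{q-1}|\nabla H|\le CN$.

From here to the end of Section 8, $C$ denotes constants independent of $\lambda>0$, $s\in\mathbb R^2$, $\tau$ and $x$. We suppress $\tau$, and enlarge $M$ so that $M\ge1$.

**Cutoffs.** Put $\eta(x)=\max(R^2-|x|^2,0)$ and, for $A\ne0$,
$$\theta_j(A)=\max\Big(\frac{|\langle Av_j,v_j\rangle|}{N(A)}-\frac12,\,0\Big),\qquad\chi_j=\frac{\theta_j}{\theta_1+\theta_2+\theta_3}.$$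
For the index where the maximum in $N(A)$ is attained, $\theta_j=\frac12$; so the denominator is at least $\frac12$. Hence the $\chi_j$ are semialgebraic and locally Lipschitz on $\{A\ne0\}$, $\sum_j\chi_j=1$, and $\chi_j(A)>0$ implies $|\langle Av_j,v_j\rangle|\ge\frac12N(A)$. They are homogeneous of degree $0$. By compactness their local Lipschitz constants are bounded on $\{N=1\}$, and by scaling the local Lipschitz constant at $A$ is at most $C/N(A)$.

An arbitrary $C^2$ amplitude $\Psi$ is not definable. The proof therefore first treats the single definable amplitude $\eta$ and all linear perturbations of the phase; Section 8 then obtains $\Psi$ by a Fourier series.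

## 7. The estimate for the model amplitude $|H|^q\eta$

**Proposition 3.** Under the hypotheses of Theorem 2, for all $\lambda>0$ and $s\in\mathbb R^2$,
$$\Big|\int_Be^{i\lambda(\phi(x)+s\cdot x)}|H|^q\eta\,dx\Big|\le C\lambda^{-1}. \tag{9}$$

**Step 1 (splitting by direction).** *We decompose the amplitude into three pieces, each with its own good direction, and check (6) for each.* Let $F_j=|H|^q\,\eta\,\chi_j(D^2\phi)$ on $B\cap\{H\ne0\}$ (there $D^2\phi\ne0$) and $F_j=0$ elsewhere on $\mathbb R^2$. Then $|H|^q\eta=\sum_jF_j$ on $B$. Each $F_j$ is definable. It is continuous on $\mathbb R^2$, because $0\le F_j\le|H|^q\eta$ on $B$ and the right side tends to $0$ at zeros of $H$ and at $\partial B$.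

Fix $j$ and write $F=F_j$. Rotate the coordinates so that $v_j$ is the $y$-direction. This preserves $B$, $\eta$ and $H$, rotates $s$, and changes $|D^3\phi|$ by at most a constant factor. We keep $N$ as the same function of the point. Call the coordinates $(x,y)$. On the open set $\{F>0\}$ we have $H\ne0$ and
$$\tfrac12N\le|\phi_{yy}|\le N,\qquad|\phi_{xx}|,|\phi_{xy}|\le CN,\qquad|H|\le CN^2,\qquad N\le C. \tag{10}$$
On $\{F>0\}$ the functions $D^2\phi$ and $|H|^q$ are $C^1$, so $F$ is locally Lipschitz, and on each line $x=\text{const}$, almost everywhere in $\{F>0\}$,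
$$|\partial_yF|\le C\big|\nabla|H|^q\big|+C|H|^q+C|H|^q\frac{|D^3\phi|}N\le CN\le C|\phi_{yy}| . \tag{11}$$
The first term is at most $CN$ by (8). The second comes from $\partial_y\eta$ and is at most $CN^{2q}\le CN$, since $q\ge\frac12$ and $N\le C$. The third comes from $\chi_j(D^2\phi)$ and is at most $CN$ by (7).

**Step 2 (intervals in $y$).** *We fix $x$ and reduce to intervals on which $\phi_{yy}$ has one sign.* By (O1) the set $\{y:F(x,y)>0\}$ has boundedly many components. Let $I=(a,b)$ be one of them. By continuity $F(x,a)=F(x,b)=0$. Put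
$$\Phi(y)=\phi(x,y)+s_1x+s_2y,\qquad F(y)=F(x,y).$$
On $I$ the function $\phi_{yy}$ does not vanish, so it has constant sign, and $\Phi_y$ is strictly monotone on $[a,b]$. By (11) on compact subintervals and continuity, for $y,y'\in[a,b]$,
$$|F(y)-F(y')|\le C\Big|\int_{y'}^y|\phi_{yy}|\Big|=C|\Phi_y(y)-\Phi_y(y')| . \tag{12}$$

**Step 3 (no critical point in $I$).** *We show that such an interval contributes $O(\lambda^{-1})$.* Suppose $\Phi_y\ne0$ on $I$. Then $\Phi_y$ has one sign on $I$. Let $e$ be the endpoint at which $|\Phi_y|$ is smallest. As $F(e)=0$, (12) gives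
$$|F(y)|\le C\big(|\Phi_y(y)|-|\Phi_y(e)|\big)\le C|\Phi_y(y)| .$$
So $r=F/\Phi_y$ is locally Lipschitz and bounded by $C$ on $I$. It belongs to a definable family with parameters $\tau,s,x$, so (O3) gives $\operatorname{Var}_Ir\le C$. By Lemma 3, $|\int_Ie^{i\lambda\Phi}F\,dy|\le C/\lambda$.

**Step 4 (a critical point: the part $F-F(c)$).** *We remove the variation of the amplitude.* Now let $\Phi_y(c)=0$ for some $c\in I$; by monotonicity $c$ is unique. Write $F=(F-F(c))+F(c)$. By (12), $r=(F-F(c))/\Phi_y$ is bounded by $C$ on $I\setminus\{c\}$. It is locally Lipschitz and continuous there, and definable with parameters $\tau,s,x,c$. So by (O3) its variation on each of $(a,c)$, $(c,b)$ is at most $C$. Lemma 3 on these two intervals gives $|\int_Ie^{i\lambda\Phi}(F-F(c))\,dy|\le C/\lambda$.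

**Step 5 (a critical point: the part $F(c)$).** *We prove a stationary phase formula whose error, after multiplication by $F(c)$, is uniformly $O(\lambda^{-1})$.* Let $\kappa=|\phi_{yy}(x,c)|$ and $\sigma=\operatorname{sgn}\phi_{yy}(x,c)$. The claim is
$$F(c)\,\Big|\int_Ie^{i\lambda\Phi}dy-e^{i\lambda\Phi(c)}e^{i\sigma\pi/4}\Big(\frac{2\pi}{\lambda\kappa}\Big)^{1/2}\Big|\le\frac C\lambda . \tag{13}$$
Replacing $(\phi,s)$ by $(-\phi,-s)$ conjugates the integral and leaves $H$, $N$, $\chi_j$, $F$ unchanged, so we may take $\sigma=+1$. Then $\phi_{yy}>0$ on $I$.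

*Step 5a: the length on which $\phi_{yy}$ is nearly constant.* On $I$ put $P=|H|^q/\phi_{yy}$, a $C^1$ function of $y$, and $p=P(c)>0$. Since $\eta$ and $\chi_j$ are bounded, $F(c)\le C|H(x,c)|^q=C\kappa p$. By (7), (8) and $\phi_{yy}\ge\frac12N$,
$$|P'|\le\frac{|\partial_y|H|^q|}{\phi_{yy}}+\frac{|H|^q|\phi_{yyy}|}{\phi_{yy}^2}\le C_1\quad\text{on }I,\qquad C_1\ge1 .$$
Let $\delta=p/(2C_1)$. For $y\in I$ with $|y-c|\le\delta$ we get $\frac p2\le P\le\frac{3p}2$. There, by (7),
$$\frac{|\phi_{yyy}|}{\phi_{yy}}\le\frac{CN^2}{|H|^q\phi_{yy}}\le\frac{C\phi_{yy}}{|H|^q}=\frac CP\le\frac Cp .$$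
Integrating from $c$ gives $|\log(\phi_{yy}(x,y)/\kappa)|\le C\delta/p\le C$. Hence for some $C_2\geq 1$
$$C_2^{-1}\kappa\le\phi_{yy}\le C_2\kappa,\qquad|\phi_{yyy}|\le C\kappa/p\qquad(y\in I,\ |y-c|\le\delta). \tag{14}$$

*Step 5b: the quadratic variable.* Taylor's formula gives $\Phi(y)-\Phi(c)=(y-c)^2k(y)$ with
$$k(y)=\int_0^1(1-t)\,\phi_{yy}(x,c+t(y-c))\,dt>0,\qquad k\in C^1(I),\quad k(c)=\kappa/2 .$$
Put $u(y)=(y-c)\sqrt{k(y)}$, so that $u^2=\Phi-\Phi(c)$ and $u$ has the sign of $y-c$. Then $u\in C^1(I)$, $u'=\Phi_y/(2u)>0$ for $y\ne c$, and $u'(c)=\sqrt{\kappa/2}$. So $u$ is increasing with a $C^1$ inverse, and it extends continuously to $[a,b]$. Let $w=dy/du$; thus $w=2u/\Phi_y$ for $u\ne0$ and $w(0)=\sqrt{2/\kappa}$. With $u_a=u(a)<0<u_b=u(b)$,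
$$\int_Ie^{i\lambda(\Phi-\Phi(c))}dy=w(0)\int_{u_a}^{u_b}e^{i\lambda u^2}du+\int_{u_a}^{u_b}e^{i\lambda u^2}u\,r\,du,\qquad r=\frac{w-w(0)}u . \tag{15}$$

*Step 5c: $|r|\le C/(\kappa p)$.* Let $h=y-c\ne0$.

First let $|h|\le\delta$. Integrating (14), $\Phi_y=\kappa h(1+\epsilon_1)$ and $k=\frac\kappa2(1+\epsilon_2)$ with $|\epsilon_1|,|\epsilon_2|\le C|h|/p$ and $1+\epsilon_1,1+\epsilon_2\in[C_2^{-1},C_2]$. So $u=h\sqrt{\kappa/2}\sqrt{1+\epsilon_2}$ and
$$|w-w(0)|=\sqrt{\frac2\kappa}\;\frac{|\sqrt{1+\epsilon_2}-1-\epsilon_1|}{1+\epsilon_1}\le C\kappa^{-1/2}\frac{|h|}p,\qquad|u|\ge C^{-1}|h|\sqrt\kappa ,$$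
using $|\sqrt{1+\epsilon_2}-1|\le|\epsilon_2|$. Hence $|r|\le C/(\kappa p)$.

Now let $|h|>\delta$. The point at distance $\delta$ from $c$ on the same side as $y$ lies in $I$, and $|\Phi_y|$ and $|u|$ increase away from $c$. So the formulas just obtained, at distance $\delta$, give $|\Phi_y|\ge C^{-1}\kappa\delta$ and $|u|\ge C^{-1}\sqrt\kappa\,\delta$. Therefore
$$|r|\le\frac{|w|}{|u|}+\frac{w(0)}{|u|}=\frac2{|\Phi_y|}+\frac{w(0)}{|u|}\le\frac C{\kappa\delta}\le\frac C{\kappa p}.$$

*Step 5d: the second integral in (15).* By Step 5c, $F(c)\sup|r|\le C\kappa p/(\kappa p)=C$. As a function of $y$, $r=(2u/\Phi_y-\sqrt{2/\kappa})/u$ belongs to a definable family with parameters $\tau,s,x,c$ and is continuous on $(a,c)$ and on $(c,b)$. By (O3), $F(c)\operatorname{Var}r\le C$ on each side of $c$. Variation is unchanged under the monotone change of variable $y\mapsto u$. As a function of $u\ne0$, $r$ is $C^1$. Lemma 3 with phase $u^2$ on $(u_a,0)$ and $(0,u_b)$ shows that $F(c)$ times the second integral is $O(1/\lambda)$.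

*Step 5e: the first integral in (15).* For $D>0$, one integration by parts gives
$$\Big|\int_D^\infty e^{i\lambda u^2}du\Big|\le\frac1{2\lambda D}+\int_D^\infty\frac{du}{2\lambda u^2}=\frac1{\lambda D}.$$
Since $\int_{\mathbb R}e^{i\lambda u^2}du=e^{i\pi/4}\sqrt{\pi/\lambda}$ and $w(0)\sqrt{\pi/\lambda}=(2\pi/(\lambda\kappa))^{1/2}$, the first term of (15) equals $e^{i\pi/4}(2\pi/(\lambda\kappa))^{1/2}$ up to an error at most $\lambda^{-1}w(0)(|u_a|^{-1}+|u_b|^{-1})$. We must show $F(c)\,w(0)/|u_e|\le C$ for $e\in\{a,b\}$, where $u_e=u(e)$.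

If $|e-c|\ge\delta$, then $|u_e|\ge C^{-1}\sqrt\kappa\,\delta$ by Step 5c and continuity, so $F(c)w(0)/|u_e|\le C\kappa p\cdot\kappa^{-1/2}/(\sqrt\kappa\,\delta)=Cp/\delta\le C$.

If $|e-c|<\delta$, use $F(e)=0$: by (12) and (14), $F(c)\le C|\Phi_y(e)-\Phi_y(c)|\le C\kappa|e-c|$, while $|u_e|\ge C^{-1}\sqrt\kappa\,|e-c|$ by Step 5c and continuity. Again $F(c)w(0)/|u_e|\le C$.

Steps 5d and 5e prove (13).

**Step 6 (the main term as an integral in $x$).** *We collect what is left and compute its phase.* For each $x\in(-R,R)$ there are boundedly many intervals $I$, so all errors so far contribute $O(\lambda^{-1})$ after integration in $x$. Every $c$ with $F(x,c)>0$ and $\phi_y(x,c)+s_2=0$ lies in exactly one $I$, and each $I$ contains at most one such $c$. With $\Phi(x,y)=\phi(x,y)+s_1x+s_2y$, it remains to bound the integral in $x$ of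
$$\Big(\frac{2\pi}\lambda\Big)^{1/2}\sum_{c\in Z_x}e^{i\sigma\pi/4}e^{i\lambda\Phi(x,c)}F(x,c)\,|\phi_{yy}(x,c)|^{-1/2},\qquad Z=\{(x,y):F>0,\ \phi_y+s_2=0\}, \tag{16}$$
where $Z_x=\{c:(x,c)\in Z\}$ and $\#Z_x\le\nu$. Let $c_1(x)<c_2(x)<\cdots$ be the points of $Z_x$. These are definable functions, with parameters $\tau,s$, on definable sets $X_i$, $i\le\nu$. By (O2) each $X_i$ is, up to finitely many points, a union of boundedly many open intervals $J$ on which $c=c_i$ is continuous. (So the sum in (16) is piecewise continuous in $x$, hence measurable; it is bounded by the amplitude bound below.)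

Fix such a $J$. Since $\phi_{yy}\ne0$ on the open set $\{F>0\}$ and $\phi_y\in C^2$, the implicit function theorem and the continuity of $c$ give $c\in C^2(J)$; also $\sigma$ is constant on $J$. Put $g(x)=\Phi(x,c(x))$. Because $\phi_y+s_2=0$ along the curve, $g'=\phi_x+s_1$ and $c'=-\phi_{xy}/\phi_{yy}$, so
$$g''=\phi_{xx}-\frac{\phi_{xy}^2}{\phi_{yy}}=\frac H{\phi_{yy}}\Big|_{(x,c(x))},\qquad0<|g''|\le CN\le C_3 , \tag{17}$$
by (10). The amplitude is
$$A(x)=F|\phi_{yy}|^{-1/2}=|g''|^q\,|\phi_{yy}|^{q-1/2}\,\eta\,\chi_j\le C|g''|^q ,$$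
since $q\ge\frac12$. It is continuous on $J$. We are back in the situation of Section 1: a one-dimensional integral damped by the power $q$ of the second derivative of its own phase.

**Step 7 (dyadic decomposition in $|g''|$).** *We run the argument of Proposition 1 with (O1) and (O3) in place of counting zeros of polynomials.* For $k\in\mathbb Z$ let $J_k=\{x\in J:2^{-k-1}<|g''|\le2^{-k}\}$, which is empty unless $2^{-k-1}<C_3$. Apply (O1) to the sets $\{x\in X_i:t/2<|H/\phi_{yy}|\le t\}$, where $H/\phi_{yy}$ is taken at $(x,c_i(x))$ and $t$ is one more real parameter. It shows that $J_k$ is a union of boundedly many intervals, uniformly in $k,s,\tau$. On each of them $A\le C2^{-kq}$. As $F|\phi_{yy}|^{-1/2}$ at $(x,c_i(x))$ is definable on $X_i$ with parameters $\tau,s$, (O3) gives $\operatorname{Var}A\le C2^{-kq}$. Since $g''\ne0$ on $J$, the $J_k$ exhaust $J$, and by Lemma 1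
$$\Big|\int_Je^{i\lambda g}A\,dx\Big|\le\sum_kC2^{-kq}(\lambda2^{-k})^{-1/2}=C\lambda^{-1/2}\sum_k2^{-k(q-1/2)}\le C\lambda^{-1/2},$$
because $q>\frac12$ and $k$ is bounded below. Multiplying by $(2\pi/\lambda)^{1/2}$ and summing over boundedly many $i$ and $J$, the integral of (16) is $O(\lambda^{-1})$. Summing over $j=1,2,3$ gives (9). $\blacksquare$

## 8. From the model amplitude to Theorem 2

**Step 1 (frequencies far from the normal direction).** *When $|\xi'|$ dominates, one integration by parts suffices, but it needs $|H|^q$ to be Lipschitz.* On $B$ we have $|\nabla\phi|\le2M$, and $|\partial_w^2\phi|\le2M$ for unit vectors $w$.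

The function $|H|^q$ is Lipschitz on $B$. Let $L$ bound $|\nabla|H|^q|$ on $B\cap\{H\ne0\}$; it exists by (8). Let $x,y\in B$. If $[x,y]$ does not meet $\{H=0\}$, then $\big||H(x)|^q-|H(y)|^q\big|\le L|x-y|$. Otherwise let $x',y'$ be the points of $[x,y]\cap\{H=0\}$ closest to $x$ and to $y$. Integrating up to these points, $|H(x)|^q\le L|x-x'|$ and $|H(y)|^q\le L|y-y'|$, and the same bound follows.

Suppose $|\xi'|\ge4M|\xi_3|$. Then $\xi'\ne0$ and $|\xi|\le2|\xi'|$. Let $w=\xi'/|\xi'|$ and $\vartheta=\xi'\cdot x+\xi_3\phi$. Then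
$$|\partial_w\vartheta|\ge|\xi'|-2M|\xi_3|\ge\tfrac12|\xi'|,\qquad|\partial_w^2\vartheta|\le2M|\xi_3|\le\tfrac12|\xi'| .$$
The function $|H|^q\Psi/\partial_w\vartheta$ is Lipschitz with compact support in $B$. Writing $e^{i\vartheta}=(i\partial_w\vartheta)^{-1}\partial_we^{i\vartheta}$ and integrating by parts,
$$\Big|\int e^{i\vartheta}|H|^q\Psi\,dx\Big|\le\int\Big|\partial_w\frac{|H|^q\Psi}{\partial_w\vartheta}\Big|dx\le\int\Big(\frac{|\partial_w(|H|^q\Psi)|}{|\partial_w\vartheta|}+\frac{|H|^q|\Psi||\partial_w^2\vartheta|}{|\partial_w\vartheta|^2}\Big)dx\le\frac{C\|\Psi\|_{C^1}}{|\xi'|}\le\frac{C\|\Psi\|_{C^1}}{|\xi|}.$$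

**Step 2 (frequencies near the normal direction).** *Here we expand $\Psi/\eta$ in a Fourier series, so that each term only changes $s$ in Proposition 3.* Suppose $|\xi'|<4M|\xi_3|$. Then $|\xi_3|\ge c|\xi|>0$ with $c=c(M)>0$. Since $\eta=R^2-|x|^2\ge\frac34R^2$ on $\overline{B_{R/2}}$, the function $\Psi/\eta$, extended by $0$, is $C^2$ with norm at most $C\|\Psi\|_{C^2}$ and compact support in $(-R,R)^2$. Expand it there as $\sum_{k\in\mathbb Z^2}c_ke^{i\pi k\cdot x/R}$. By Cauchy–Schwarz, and Parseval applied to the derivatives of order at most $2$,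
$$\sum_k|c_k|\le\Big(\sum_k(1+|k|^2)^{-2}\Big)^{1/2}\Big(\sum_k(1+|k|^2)^2|c_k|^2\Big)^{1/2}\le C\|\Psi\|_{C^2};$$
the first sum converges because we are in dimension $2$. So the series converges uniformly to $\Psi/\eta$ on the square, and the integral in Theorem 2 equals
$$\sum_kc_k\int_Be^{i\xi_3(\phi+s^{(k)}\cdot x)}|H|^q\eta\,dx,\qquad s^{(k)}=\frac{\xi'+\pi k/R}{\xi_3}.$$
Proposition 3 applies to each term with $\lambda=|\xi_3|$, after complex conjugation if $\xi_3<0$, and its constant does not depend on $s^{(k)}$. The total is at most $C\|\Psi\|_{C^2}|\xi_3|^{-1}\le C\|\Psi\|_{C^2}|\xi|^{-1}$. The last sentence of Theorem 2 was proved in Section 6. $\blacksquare$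

## 9. Exact thresholds for the surfaces $x_3=(y-f(x))^mb(x,y)$

Theorem 2 allows exponents below $1$ when (7) and (8) happen to hold. For the following class it gives the exact threshold.

**Theorem 3.** Let $m\ge2$ be an integer. Suppose that near $p\in S$, in suitable Euclidean coordinates centered at $p$, $S$ is the graph of $\phi(x,y)=(y-f(x))^mb(x,y)$ with $f,b$ analytic, $f(0)=f'(0)=0$, $f''(0)\ne0$, $b(0,0)\ne0$. Let $\psi\ge0$ be smooth with $\psi(p)>0$ and supported in a sufficiently small neighborhood of $p$, and let $q>0$. Then $\hat\mu_q(\xi)=O(|\xi|^{-1})$ as $|\xi|\to\infty$ if and only if $q\ge\frac{m-1}{2m-3}$.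

For $m=2$ this threshold is $1$; for $m=3,4,5,\dots$ it is $\frac23,\frac35,\frac47,\dots$.

**Step 1 (the order of vanishing of $H$).** *We show that $H$ is $z^{2m-3}$ times a nonvanishing function, where $z=y-f(x)$.* Put $\tilde b(x,z)=b(x,z+f(x))$, so $\phi=z^m\tilde b$. In the coordinates $(x,z)$ the operators $\partial_x|_y$ and $\partial_y$ become $\partial_x-f'\partial_z$ and $\partial_z$. Now let subscripts denote derivatives of $\phi$ as a function of $(x,z)$. Then the second derivatives in the original coordinates are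
$$\phi_{zz},\qquad\phi_{xz}-f'\phi_{zz},\qquad\phi_{xx}-2f'\phi_{xz}-f''\phi_z+f'^2\phi_{zz},$$
in the order $yy$, $xy$, $xx$. Therefore
$$H=\phi_{zz}\big(\phi_{xx}-2f'\phi_{xz}-f''\phi_z+f'^2\phi_{zz}\big)-(\phi_{xz}-f'\phi_{zz})^2=\phi_{zz}\phi_{xx}-\phi_{xz}^2-f''\phi_z\phi_{zz}. \tag{18}$$
Here $\phi_{zz}=z^{m-2}(m(m-1)\tilde b+O(z))$, $\phi_{xx}=O(z^m)$, $\phi_{xz}=O(z^{m-1})$ and $\phi_z=z^{m-1}(m\tilde b+O(z))$. The first two terms on the right of (18) are divisible by $z^{2m-2}$, so
$$H=z^{2m-3}E,\qquad E(x,0)=-f''(x)\,m^2(m-1)\,\tilde b(x,0)^2,$$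
with $E$ analytic and nonvanishing near $0$. Put $\alpha=(2m-3)q$. Then $|H|^q=|z|^\alpha|E|^q$ with $|E|^q$ smooth near $0$.

**Step 2 (sufficiency).** *We verify (7) and (8).* Let $q\ge\frac{m-1}{2m-3}$. Then $q>\frac12$ and $\alpha\ge m-1$. On a small disc $N\ge|\phi_{yy}|\ge c|z|^{m-2}$, $|D^3\phi|\le C|z|^{\max(m-3,0)}$ and, for $z\ne0$, $|\nabla|H|^q|\le C|z|^{\alpha-1}\le C|z|^{m-2}$. So (8) holds. For (7), if $m\ge3$, then $|H|^q|D^3\phi|\le C|z|^{\alpha+m-3}\le C|z|^{2m-4}\le CN^2$; if $m=2$, then $N\ge c>0$ and the left side is bounded. On the small disc $\phi$ is definable (Section 5). Theorem 2, with $T$ a point and $\Psi$ as in (4), gives $\hat\mu_q(\xi)=O(|\xi|^{-1})$.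

**Step 3 (necessity).** *We reduce the direction $\xi=(0,0,\lambda)$ to Lemma 2.* Let $0<q<\frac{m-1}{2m-3}$, that is, $\alpha+1<m$. Near $0$ the map $(x,z)\mapsto(x,t)$ with $t=z|\tilde b|^{1/m}$ is a change of coordinates, since $\partial t/\partial z=|\tilde b|^{1/m}\ne0$ at $z=0$. With $\varepsilon=\operatorname{sgn}b(0,0)$ we have $\phi=\varepsilon t^m$ and $|z|^\alpha=|t|^\alpha|\tilde b|^{-\alpha/m}$. Integrating over $x$,
$$\hat\mu_q(0,0,\lambda)=\int e^{i\varepsilon\lambda t^m}|t|^\alpha\mathcal A(t)\,dt,\qquad\mathcal A(t)=\int|\tilde b|^{-\alpha/m}|E|^q\,\Psi\,\Big|\frac{\partial z}{\partial t}\Big|\,dx\in C_0^\infty(\mathbb R).$$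
$\mathcal A(0)>0$, because the integrand is non-negative and is positive at $x=0$, $t=0$. Lemma 2 gives $|\hat\mu_q(0,0,\lambda)|\sim\text{const}\cdot\lambda^{-(\alpha+1)/m}$ with a nonzero constant and $\frac{\alpha+1}m<1$. So $O(\lambda^{-1})$ fails. $\blacksquare$

## 10. Proof of Theorem 1 and the value of $q_0$

**Step 1 (upper bound).** *We localize to graphs and apply Theorem 2.* Let $q\ge1$. Given a point of $S$, a rigid motion moves it to the origin with horizontal tangent plane, and a neighborhood of it in $S$ becomes the graph $x_3=\phi(x')$ of a function analytic near a closed disc $\overline{B'}$ with $B'\supset\overline{B_R}$. By Section 5, $\phi$ is definable on $B'$, and its derivatives of orders $1,2,3$ are bounded on $\overline{B_R}$. A rigid motion rotates $\xi$ and multiplies $\hat\mu_q$ by a unimodular factor, so it does not affect the estimate. Cover the compact set $K_0$ by finitely many pieces of $S$ lying over the half-radius discs $B_{R/2}$, and use a smooth partition of unity with supports compact in these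 pieces. For $\psi$ supported in one piece, (4) gives $|K|^q\psi\,d\sigma=|H|^q\Psi\,dx'$ with $\operatorname{supp}\Psi\subset\overline{B_{R/2}}$ and $\|\Psi\|_{C^2}\le C\|\psi\|_{C^2}$. Since $q\ge1$, conditions (7) and (8) hold, and Theorem 2 with $T$ a point gives
$$|\hat\mu_q(\xi)|\le C\|\psi\|_{C^2}|\xi|^{-1}\qquad(\xi\ne0).$$
Summing over the finitely many pieces proves the first part of Theorem 1. So $q'=1$ is admissible in the definition of $q_0$; hence $q_0\le1$, and the estimate holds at $q=1$.

**Step 2 (lower bound).** *We use the surface of Section 3.* Let $S=\{x_3=(x_2-x_1^2)^2\}$ and take any non-negative $\psi\in C_0^\infty(S)$ with $\psi(0)>0$. By Proposition 2, for every $0<q<1$, $|\hat\mu_q(0,0,\lambda)|\sim\text{const}\cdot\lambda^{-(1+q)/2}$ with a positive constant, which is not $O(\lambda^{-1})$. If $0<q'<1$, the estimate thus fails at $q=q'$, so $q'$ is not admissible. Hence $q_0\ge1$.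

Therefore $q_0=1$, and the optimal estimate (3) holds for every $q\ge q_0$, including $q=q_0=1$. $\blacksquare$
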